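# Two servers on a triangle and the constant $e/(e-1)$

## 1. The equilateral triangle, where the ratio is exactly $3/2$

**Setting.** A triangle is a metric space with three points $a,b,c$ and positive pairwise distances. Degenerate, collinear triangles, such as the one with sides $1,1,2$, are allowed. Two servers occupy two of the points. Requests for points arrive on-line. A request must be served by moving a server to the requested point if none is there, and a move costs the distance traveled.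

**Definition (competitive ratio).** A randomized on-line algorithm $A$ is *$\alpha$-competitive* (against an oblivious adversary) if there is a constant $C$ with
$$\mathbb E[\mathrm{cost}_A(\sigma)]\le\alpha\,\mathrm{opt}(\sigma)+C\qquad\text{for every request sequence }\sigma,$$
where $\mathrm{opt}(\sigma)$ is the optimal off-line cost. The *randomized competitive ratio* of the triangle is the infimum of such $\alpha$ over all randomized on-line algorithms. It does not change when all distances are scaled by the same factor.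

**Lazy servers and holes.** Given any algorithm, on-line or off-line, run a copy of it that reacts only when a request $r$ finds no copy server at $r$. The copy then moves its server $i$ to $r$, where $i$ is a server that the original has at $r$. Whenever copy server $i$ moves, it jumps to the current position of original server $i$, so by the triangle inequality the copy pays no more. A copy server moves only onto an uncovered point, so the two copy servers stay on distinct points. Hence for lower bounds and for $\mathrm{opt}$ we may assume that algorithms are *lazy* in this sense. A configuration is then recorded by its *hole*, the uncovered point. Moving the hole from $u$ to $v$ means moving the server at $v$ to $u$, at cost $d(u,v)$. A request for $r$ demands that the hole not be at $r$.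

**Work functions.** Let $W(u)$ be the least cost of serving the requests seen so far and ending with the hole at $u$. If $u_0$ is the initial hole, then $W_0(u)=d(u_0,u)$. A request $r$ changes $W$ into
$$W'(u)=\min_{v\ne r}\bigl(W(v)+d(v,u)\bigr).$$
$W_0$ is 1-Lipschitz, and the update preserves this. Suppose $W$ is 1-Lipschitz. For $u\ne r$ the choice $v=u$ is optimal, so $W'(u)=W(u)$. Thus only one value changes:
$$W(r)\ \text{ is replaced by }\ \min_{v\ne r}\bigl(W(v)+d(v,r)\bigr). \tag{1}$$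
The new value satisfies $W'(r)\le W(v)+d(v,r)$ by definition and $W'(r)\ge W(r)\ge W(v)-d(v,r)$, so $W'$ is 1-Lipschitz again. At the end $\mathrm{opt}=\min_uW(u)$.

**Randomized algorithms as moving masses.** Suppose we assign to each work-function state a probability distribution of the hole, and to each change of distribution a transport plan. If the plan moves mass $m_{uv}$ from $u$ (which has mass $m_u$) to $v$, then from hole $u$ the algorithm moves to $v$ with probability $m_{uv}/m_u$. This is a randomized on-line algorithm, and its expected cost is the transport cost. Some moves may be non-lazy, which is allowed.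

**Proposition 1.** The equilateral triangle has randomized competitive ratio exactly $\frac32$.

*Proof, upper bound.* Let the side be $1$. Initially $W$ has the shape $S_1$: $(\beta,\beta+1,\beta+1)$, with a unique minimum at some $i$. By (1), requesting one of the other points leaves it unchanged, since $\min(\beta+1,\beta+2)=\beta+1$. Requesting $i$ gives $(\beta+2,\beta+1,\beta+1)$. This is the shape $S_2$: two minima of value $\beta'=\beta+1$ and a third value $\beta'+1$. From $S_2$, requesting the third point changes nothing. Requesting one of the two minima raises it to $\beta'+1$ and gives $S_1$ with the same minimal value.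

In $S_1$ keep the hole at the minimum. In $S_2$ keep it at each of the two minima with probability $\frac12$. Requests that do not change $W$ cost nothing. A step $S_1\to S_2$ costs $1$ and raises $\mathrm{opt}$ by $1$. A step $S_2\to S_1$ costs $\frac12$ in expectation and leaves $\mathrm{opt}$ unchanged. The two kinds of steps alternate, starting with $S_1\to S_2$, so $\mathbb E[\mathrm{cost}]\le\frac32\mathrm{opt}$.

*Proof, lower bound.* In shape $S_1$ with minimum $i$ and other points $j,k$, the adversary plays one *phase*: the requests $j,k,j,k$ (which do not change $W$), then $i$, then one of $j,k$ chosen by a fair coin. The phase ends in shape $S_1$ with $\mathrm{opt}$ raised by $1$, and the new minimum $i'$ is the point of $\{j,k\}$ that the coin did not choose. Put $V(u)=d(u,i)$ when the minimum is $i$. The claim is that for every lazy algorithm with hole $u$ at the start of a phase,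
$$\mathbb E[\text{cost of the phase}+V_{\rm new}(\text{final hole})]\ge V(u)+\tfrac32 .$$
We work backward. After the request $i$ the hole is in $\{j,k\}$. With probability $\frac12$ it is requested, and then a cost of at least $1$ follows. So the remaining expected cost plus final value is at least $\frac12$. Hence just before the request $i$ it is at least $U(i)=\frac32$ and $U(j)=U(k)=\frac12$, respectively. Now consider the block $j,k,j,k$ from hole $u$ to hole $u'$. If the hole visits $i$, then $\text{cost}\ge d(u,i)+d(i,u')$, so $\text{cost}+U(u')\ge d(u,i)+U(i)$, because $U$ is 1-Lipschitz. If it never visits $i$, then after the four requests it is at $k,j,k,j$. So the cost is at least $3$, and $3+\frac12\ge1+\frac32\ge d(u,i)+U(i)$. The claim holds in both cases.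

After $M$ phases $\mathbb E[\mathrm{cost}]\ge\frac32M-1$ and $\mathrm{opt}=M$. If the algorithm were $\alpha'$-competitive with $\alpha'<\frac32$, averaging over the coins would give $\mathbb E[\mathrm{cost}]\le\alpha'M+C$ for all $M$, which is impossible. $\square$

## 2. Unequal sides, and why "uniform on the minimizers" fails

The equilateral triangle was easy because the work function has only two shapes. With unequal sides there is a real parameter, and the distribution of the hole must depend on it. The problem, whose source is given as "Competitive Randomized Algorithms for Nonuniform Problems", quotes the following as known: the equilateral triangle and the $1$–$1$–$2$ triangle both have ratio $3/2$; a class of isosceles triangles has ratios approaching $e/(e-1)\approx1.582$; every triangle studied so far lies below $e/(e-1)$. It asks whether $e/(e-1)$ is the limit for triangles, that is, whether it bounds the ratio of every triangle. The answer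 is yes, and the bound is not attained.

**Theorem A.** Every triangle (degenerate ones included) has randomized competitive ratio strictly less than $\frac e{e-1}$.

**Theorem B.** For the isosceles triangle with base $1$ and legs $N/2$, $N\ge2$ an integer, the ratio is exactly
$$R_N=\frac{1+\frac1{2N}(1-\frac1N)^{N-1}}{1-(1-\frac1N)^N}.$$

Here $R_2=\frac{1+1/8}{3/4}=\frac32$ is the equilateral case, and $R_N\to\frac1{1-1/e}=\frac e{e-1}$. So the two theorems give: the supremum of the ratios over all triangles equals $e/(e-1)$ and is not attained.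

**The first attempt.** Section 1 suggests keeping the hole uniformly distributed on the minimizers of $W$. Try this on $d(a,b)=1$, $d(a,c)=d(b,c)=2$, starting from $(W(a),W(b),W(c))=(0,1,2)$ with the hole at $a$, and request $a,b,a,c$.

* Request $a$: $W=(2,1,2)$. The hole goes to $b$, cost $1$.
* Request $b$: $W=(2,3,2)$. Half of the mass goes from $b$ to $a$, half from $b$ to $c$, cost $\frac12+1=\frac32$.
* Request $a$: $W(a)$ becomes $\min(3+1,2+2)=4$, so $W=(4,3,2)$. The remaining half goes from $a$ to $c$, cost $1$.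
* Request $c$: $W(c)$ becomes $\min(4+2,3+2)=5$, so $W=(4,3,5)$. All mass returns from $c$ to $b$, cost $2$.

The final $W$ is the initial shape with $a,b$ exchanged, raised by $3$. So the pattern repeats forever with cost $\frac{11}2$ per increase $3$ of $\mathrm{opt}$, a ratio of $\frac{11}6>1.83$. The rule fails at one exact point: no mass goes to $c$ until $W(c)$ has come down to a tie with the minimum, then all of it goes within two requests, and a single request to $c$ sends all of it back. A better rule must move mass toward $c$ gradually, while $W(c)$ is still above the minimum. How much mass, as a function of the gap, is what we have to find.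

## 3. Normalized sides, and states with one parameter

**Normalization.** Name the points so that $z=d(a,b)\le y=d(a,c)\le x=d(b,c)$, and scale so that $x+y-z=1$. This is possible since $x+y-z\ge y>0$. Put
$$p=y+z-x,\quad q=x+z-y,\quad n=p+q=2z,\quad P=1+p=2y,\quad Q=1+q=2x,\quad Y=PQ=1+n+pq,$$
$$\theta=\frac qn,\qquad\eta=\frac pn=1-\theta,\qquad\omega=\theta\eta,\qquad\mu=\frac{pq}n=\omega n=\theta p. \tag{2}$$
For instance $1+p=(x+y-z)+(y+z-x)=2y$. The triangle inequality gives $p\ge0$; $x\ge y$ gives $p\le q$; $z\le y$ gives $q\le1$; and $q=z+(x-y)>0$. Thus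
$$0\le p\le q\le1,\quad q>0,\quad\theta\in[\tfrac12,1],\quad\mu\le p,\quad q\theta=\tfrac{q(n-p)}n=q-\mu .$$

*Examples.* Base $1$ and legs $N/2$: before scaling $x+y-z=N-1$, so after scaling $p=q=z=\frac1{N-1}$. The $1$–$1$–$2$ triangle: after scaling $z=y=\frac12$, $x=1$, so $p=0$, $q=n=1$, $P=1$, $Q=2$.

**Definition (states).** For distinct $i,j$ with third point $k$ let $\ell_{ij}=d_{ik}+d_{jk}-d_{ij}$. Thus $\ell_{ab}=1$, $\ell_{ac}=q$, $\ell_{bc}=p$. *State $(i,j;v)$ with base $\beta$*, where $0\le v\le\ell_{ij}$, means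
$$W(i)=\beta,\qquad W(j)=\beta+d_{ij},\qquad W(k)=\beta+d_{ik}-v .$$

In words: $W$ is as steep as possible from $i$ to $j$, and $v$ measures how far $k$ has become attractive. If $u_0$ is the initial hole, then $W_0$ is the state $(u_0,j;0)$ with base $0$, for either $j\ne u_0$. One work function may carry two labels, so the algorithm remembers a label and updates it as follows.

**Transitions from $(i,j;v)$.** All of them follow from (1).

* *Request $j$.* $W(j)$ becomes $\beta+\min(d_{ij},\,d_{ik}-v+d_{jk})=\beta+d_{ij}$, because $v\le\ell_{ij}$. Nothing changes.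
* *Request $k$.* $W(k)$ becomes $\beta+\min(d_{ik},d_{ij}+d_{jk})=\beta+d_{ik}$. The new state is $(i,j;0)$ with base $\beta$.
* *Request $i$.* $W(i)$ becomes $\beta+\min(2d_{ij},\,2d_{ik}-v)$.
  * *Case 1, $v<2(d_{ik}-d_{ij})$.* Then $W(i)=\beta+2d_{ij}$. With the base $\beta+d_{ij}$ at $j$ this is the state $(j,i;v')$, where $W(k)=\beta+d_{ij}+d_{jk}-v'$ forces $v'=v+d_{ij}+d_{jk}-d_{ik}$. Here $v'\ge0$ by the triangle inequality, and $v'\le\ell_{ij}$ is equivalent to $v\le2(d_{ik}-d_{ij})$.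
  * *Case 2, $v\ge2(d_{ik}-d_{ij})$.* Then $W(i)=\beta+2d_{ik}-v$. With the base $\beta+d_{ik}-v$ at $k$ this is the state $(k,i;v')$, where $W(j)=\beta+d_{ij}=\beta+d_{ik}-v+d_{jk}-v'$ forces $v'=\ell_{ij}-v\ge0$. Here $v'\le\ell_{ik}$ is equivalent to $v\ge2(d_{ik}-d_{ij})$.

*Example.* The run of Section 2 (unscaled, $\ell_{ab}=3$) passes through $(a,b;0)$, $(b,a;1)$, $(a,b;2)$ by Case 1. Since $2(d_{ac}-d_{ab})=2$, the next request $a$ is Case 2 and gives $(c,a;1)$ with base $2+2-2=2$: $W(c)=2$, $W(a)=4$, $W(b)=2+2-1=3$, as found there.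

## 4. A potential with undetermined probabilities

Fix $E\in[2,3]$. Let $r_{ij}:[0,\ell_{ij}]\to[0,E-1]$ be functions with $r_{ij}(0)=0$ and let $\mathcal A_a,\mathcal A_b,\mathcal A_c$ be constants, all to be chosen. In state $(i,j;v)$ put the hole

* at $k$ with probability $\rho=r_{ij}(v)/(E-1)$,
* at $i$ with probability $1-\rho$,

and never at $j$. Since $r(0)=0$, the initial distribution is correct. Use the potential
$$\Psi=\mathcal A_i+E\beta-r_{ij}(v)\,d_{ik}.$$
Suppose that at each request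
$$(E-1)\cdot(\text{expected cost})\le\Delta\Psi. \tag{3}$$
Summing, and using that $\mathcal A$ and $r$ are bounded and $\beta=W(i)$, we get $\mathbb E[\mathrm{cost}]\le\frac E{E-1}W_{\rm end}(i)+C'$. As $W_{\rm end}(i)\le\mathrm{opt}+\mathrm{diam}$, the algorithm is $\frac E{E-1}$-competitive. So we need (3) for each transition.

*Request $j$.* Nothing changes and the hole is never at $j$. *Request $k$.* Move mass $\rho$ from $k$ to $i$. The scaled cost is $(E-1)\rho d_{ik}=r\,d_{ik}$, which is exactly $\Delta\Psi$.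

*Request $i$.* Write $r,\rho$ for the old and $r',\rho'$ for the new values.

*Case 1, if $\rho'\ge\rho$.* The masses change from ($k:\rho$, $i:1-\rho$) to ($k:\rho'$, $j:1-\rho'$). Move $1-\rho'$ from $i$ to $j$ and $\rho'-\rho$ from $i$ to $k$. The scaled cost is $(E-1-r')d_{ij}+(r'-r)d_{ik}$, and $\Delta\Psi=\mathcal A_j-\mathcal A_i+Ed_{ij}-r'd_{jk}+rd_{ik}$. Collecting terms, (3) is equivalent to
$$r'\ell_{ij}\le\mathcal A_j-\mathcal A_i+d_{ij}+2r\,d_{ik}.\tag{C1}$$

*Case 2.* The new masses are $\rho'$ at $j$ and $1-\rho'$ at $k$, and $\Delta\Psi=\mathcal A_k-\mathcal A_i+E(d_{ik}-v)-r'd_{jk}+rd_{ik}$.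

If $\rho'\le1-\rho$: move $\rho'$ from $i$ to $j$ and $1-\rho-\rho'$ from $i$ to $k$. The scaled cost is $r'd_{ij}+(E-1-r-r')d_{ik}$, and since $d_{ij}+d_{jk}-d_{ik}=\ell_{ik}$, (3) is equivalent to
$$2r\,d_{ik}\ge\mathcal A_i-\mathcal A_k-d_{ik}+Ev+r'\ell_{ik}.\tag{C2}$$

If $\rho'>1-\rho$: move $1-\rho$ from $i$ to $j$ and $\rho'-1+\rho$ from $k$ to $j$. The scaled cost is $(E-1-r)d_{ij}+(r'+r-(E-1))d_{jk}$, and (3) is equivalent to
$$2r'd_{jk}\le\mathcal A_k-\mathcal A_i+E(d_{ik}-v)+(E-1)(d_{jk}-d_{ij})+r(d_{ik}+d_{ij}-d_{jk}).\tag{C3}$$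

## 5. Growing $r$ as fast as (C1) allows

(C1) bounds the new $r'$ from above in terms of the old $r$. (C2) demands that the old $r$ be large when $v$ is large. So in the chain of states $(a,b;\cdot)\leftrightarrow(b,a;\cdot)$, where Case 1 repeats, one should take (C1) *with equality*, until the probability reaches $1$. Take
$$\mathcal A_a=y,\qquad\mathcal A_b=x,\qquad\mathcal A_c=P-(E-1)\mu .$$
Case 1 leads from $(b,a;v)$ to $(a,b;v+p)$ and from $(a,b;v)$ to $(b,a;v+q)$, and (C1) reads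
$$r_{ab}(v+p)\le p+Q\,r_{ba}(v),\qquad r_{ba}(v+q)\le q+P\,r_{ab}(v).$$
Equality leads to the following functions.

**Definition ($f$ and $g$).** On $[0,\infty)$ put
$$f(v)=v\ (0\le v\le q),\quad g(v)=v\ (0\le v\le p),\quad f(v+q)=q+Pg(v),\quad g(v+p)=p+Qf(v). \tag{4}$$

They are well defined, because two uses of the recursion lower the argument by $n>0$, and the formulas agree where they overlap ($f(q)=q$, $g(p)=p$). They are continuous, increasing and piecewise linear. Applying (4) twice,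
$$f(v+n)=q+P(p+Qf(v))=Yf(v)+n+p^2,\qquad g(v+n)=Yg(v)+n+q^2. \tag{5}$$
The breakpoints of $f$ are $kn$ and $kn+q$, with slope $Y^k$ on $[kn,kn+q]$ and $Y^kP$ on $[kn+q,(k+1)n]$. Those of $g$ are $kn$ and $kn+p$, with slopes $Y^k$ and $Y^kQ$. Clearly $g(v+p)\ge f(v)$ and $f(v+q)\ge g(v)$.

*Example 1.* If $p=q$ then $f=g$ and $f(kp)=P^k-1$, by induction: $p+P(P^k-1)=P^{k+1}-1$.

*Example 2.* For $p=0$, $q=1$ (the $1$–$1$–$2$ triangle): $f(v)=v$ on $[0,1]$, $g=2f$, and $f(v)=1+2(v-1)$ on $[1,2]$.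

The other $r_{ij}$ are found by solving (C2) or (C1) with equality, as Section 6 shows. The full choice is
$$r_{ba}(v)=\min(E-1,f(v)),\quad r_{ab}(v)=\min(E-1,g(v)),\quad r_{ac}(v)=r_{bc}(v)=\tfrac{(E-1)v}n,$$
$$r_{cb}(v)=\tfrac vP\bigl(E-(E-1)\theta\bigr),\qquad r_{ca}(v)=\tfrac1Q\bigl[(E-1)\theta v+(v-q+p)^+\bigr]. \tag{6}$$
All vanish at $0$ and lie in $[0,E-1]$. For $r_{ba},r_{ab},r_{ac},r_{bc}$ this is clear. Since $\theta\ge\frac12$, we have $r_{cb}\le\frac pP\cdot\frac{E+1}2\le\frac{E+1}4\le E-1$ (using $p\le1$). And $r_{ca}\le\frac{(E-1)q+p}Q\le E-1$, because $p\le1\le E-1$.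

What remains is whether $r$ has grown enough when the chain ends. Let $\kappa=E+(E-1)\mu$ and
$$B_1(w)=P(1+g(w))-\kappa w,\quad B_2(w)=P+Qf(w)-\kappa w,\quad B_3(w)=Q(P+f(w))-(\kappa+q)w. \tag{7}$$
Since $QP-P=qP$, we have $B_3(w)=B_2(w)+q(P-w)$.

**Proposition 2.** If $E\in[2,3]$ and
$$(T1)\ B_1\ge0\text{ on }[1,P],\qquad(T2)\ B_2\ge0\text{ on }[1,P],\qquad(T3)\ B_3\ge0\text{ on }[P,Q],$$
then the triangle has ratio at most $E/(E-1)$.

*Example.* On the $1$–$1$–$2$ triangle $\mu=0$, $\kappa=E$, $[1,P]=\{1\}$. From Example 2, $B_1(1)=B_2(1)=3-E$, $B_3(1)=3-E$, $B_3(2)=2(1+3)-2(E+1)=6-2E$, and $B_3$ is linear on $[1,2]$. So $E=3$ is allowed and the ratio is at most $\frac32$, the value quoted in the problem.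

## 6. Verification of the criterion (proof of Proposition 2)

We go through all request-$i$ transitions. "Order" means $\rho'\ge\rho$ in Case 1 and $\rho+\rho'\le1$ in Case 2.

**Step 1: states with $c$ in second place.** These use $r(v)=(E-1)v/n$; the purpose is to see that (C2) holds with equality.

*$(a,c)$, $k=b$.* Here $d_{ik}=z\le y=d_{ij}$, so always Case 2, to $(b,a;q-v)$. As $q-v\le q\le1\le E-1$, $r'=f(q-v)=q-v$. Also $\mathcal A_a-\mathcal A_b-z=-q$, $\ell_{ab}=1$ and $2d_{ik}=n$. (C2) reads $nr\ge-q+Ev+(q-v)=(E-1)v$: equality. Order: $\frac vn+\frac{q-v}{E-1}$ is linear in $v$ and at most $1$ at $v=0$ and $v=q$.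

*$(b,c)$, $k=a$.* Here $d_{ik}=z\le x$, always Case 2, to $(a,b;p-v)$; $r'=g(p-v)=p-v$ and $\mathcal A_b-\mathcal A_a-z=-p$. (C2) reads $nr\ge-p+Ev+(p-v)=(E-1)v$: equality. Order: $\frac vn+\frac{p-v}{E-1}$ is linear and at most $1$ at $v=0,p$.

**Step 2: states with $c$ in first place.** The purpose is again equality; this is where $r_{cb}$ and $r_{ca}$ come from.

*$(c,b)$, $k=a$.* Here $d_{ik}=y\le x$, always Case 2, to $(a,c;p-v)$ with $p-v\le q$. We have $\mathcal A_c-\mathcal A_a-y=P-(E-1)\mu-2y=-(E-1)\mu$. (C2) reads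
$$Pr\ge-(E-1)\mu+Ev+q(E-1)\tfrac{p-v}n=v\bigl(E-(E-1)\theta\bigr):$$
equality. Order: $\rho+\rho'$ is linear; at $v=0$ it is $\frac pn\le1$, at $v=p$ it is $\rho\le1$.

*$(c,a)$, $k=b$.* Here $2(d_{ik}-d_{ij})=2(x-y)=q-p$.

Case 1, $v<q-p$, to $(a,c;v+p)$. (C1) reads $q(E-1)\frac{v+p}n\le y-P+(E-1)\mu+y+Qr=(E-1)\mu+Qr$, that is, $Qr\ge(E-1)\theta v$: equality. Order: $\rho=\frac{\theta v}Q=\frac{qv}{n(1+q)}\le\frac vn\le\frac{v+p}n=\rho'$.

Case 2, $v\ge q-p$, to $(b,c;q-v)$. Here $\mathcal A_c-\mathcal A_b-x=P-Q-(E-1)\mu=p-q-(E-1)\mu$ and $\ell_{bc}=p$. (C2) reads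
$$Qr\ge p-q-(E-1)\mu+Ev+(E-1)p\tfrac{q-v}n=p-q+Ev-(E-1)\eta v=(E-1)\theta v+v-q+p:$$
equality. Order: linear on $[q-p,q]$; at $v=q-p$ the sum is $\theta\frac{q-p}Q+\eta\le\theta+\eta=1$, at $v=q$ it is $\rho\le1$.

**Step 3: the chain, Case 1.** The purpose is to check that capping $f,g$ at $E-1$ does no harm.

*$(b,a)$, $k=c$.* Here $2(x-z)=1-p$, so $v<1-p$, to $(a,b;v+p)$. (C1) reads $r'\le p+Qr$. If $f(v)\le E-1$, then $p+Qr=g(v+p)\ge r'$; otherwise $p+Q(E-1)\ge E-1\ge r'$. Order: $g(v+p)\ge f(v)$, and this is preserved by $\min(E-1,\cdot)$.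

*$(a,b)$, $k=c$.* Here $2(y-z)=1-q$, so $v<1-q$, to $(b,a;v+q)$. (C1) reads $r'\le q+Pr$. If $g(v)\le E-1$ then $q+Pr=f(v+q)\ge r'$; otherwise $q+P(E-1)\ge E-1\ge r'$. Order: $f(v+q)\ge g(v)$.

**Step 4: leaving the chain from $(b,a)$.** This is Case 2, $1-p\le v\le1$, to $(c,b;\tau)$ with $\tau=1-v\in[0,p]$; the purpose is to meet (T1).

*(C2).* As $\mathcal A_b-\mathcal A_c-x=-P+(E-1)\mu$ and $2d_{ik}=Q$, it reads $Qr\ge Ev-P+(E-1)\mu+p\,r_{cb}(\tau)$.

If $f(v)\ge E-1$, then $r=E-1$. Since $p\,r_{cb}(\tau)=\frac pP\tau(E-(E-1)\theta)\le E\tau$, the right side is at most $E-P+(E-1)\mu=E-1-p+(E-1)\mu\le(E-1)(1+q)=Q(E-1)$.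

If $f(v)<E-1$, put $w=v+p\in[1,P]$. Then $Qf(v)=g(w)-p$ and $\tau=P-w$. Multiply by $P$ and use $p(E-(E-1)\theta)=pE-(E-1)\mu$. The left side is $Pg(w)-Pp$, and the right side is
$$P[E(w-p)-P+(E-1)\mu]+(P-w)(pE-(E-1)\mu)=Ew(P-p)+(E-1)\mu w-P^2=\kappa w-P^2 .$$
The condition is $P(g(w)+P-p)\ge\kappa w$, that is, $P(1+g(w))\ge\kappa w$. This is (T1).

*(C3), needed when $r>E-1-r'$.* Here $d_{jk}=y$, $d_{ik}=x$, $d_{ij}=z$. The right side of (C3) is
$$P-(E-1)\mu-x+E(x-v)+(E-1)(y-z)+qr=P-(E-1)\mu+(E-1)-Ev+qr=p+E\tau-(E-1)\mu+qr,$$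
where $x+y-z=1$ was used. So (C3) reads $Pr'\le p+E\tau-(E-1)\mu+qr$. Since $r>E-1-r'$, it suffices that $(P+q)r'\le p+E\tau+(E-1)(q-\mu)$. Indeed $q\ge\mu$, and $(P+q)r'=(1+\frac qP)\tau(E-(E-1)\theta)\le2\tau\frac{E+1}2=E\tau+\tau\le E\tau+p$.

**Step 5: leaving the chain from $(a,b)$.** This is Case 2, $1-q\le v\le1$, to $(c,a;\tau)$ with $\tau=1-v\in[0,q]$; the purpose is to meet (T2) and (T3).

First bound $r'=r_{ca}(\tau)$. Put $s=p/q\in[0,1]$, so $\theta=\frac1{1+s}$, and $\zeta=(E-1)\theta+s=\frac{E-1}{1+s}+s$. Since $s\tau-(\tau-q+p)=(q-p)(1-\frac\tau q)\ge0$, we have $(\tau-q+p)^+\le s\tau$, so $r'\le\zeta\tau/Q$. As $\zeta$ is convex in $s$, $\zeta\le\max(E-1,\frac{E+1}2)\le E$.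

*(C2).* It reads $Pr\ge Ev-P+(E-1)\mu+q\,r_{ca}(\tau)$.

If $g(v)\ge E-1$, then $q\,r_{ca}(\tau)\le E\tau$, and the right side is at most $E-1-p+(E-1)\mu\le(E-1)(1+p)=P(E-1)$.

If $g(v)<E-1$, put $w=v+q\in[1,Q]$. Then $Pg(v)=f(w)-q$, $\tau=Q-w$ and $\tau-q+p=P-w$. Multiply by $Q$ and use $q\theta=q-\mu$. The left side is $Qf(w)-Qq$, and the right side is
$$Q[E(w-q)-P+(E-1)\mu]+(E-1)(q-\mu)(Q-w)+q(P-w)^+ .$$
The coefficient of $w$ outside $(P-w)^+$ is $QE-(E-1)(q-\mu)=E+q+(E-1)\mu=\kappa+q$. The constants give $-QEq-PQ+(E-1)Qq=-PQ-Qq$. So the condition is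
$$Qf(w)+PQ\ge(\kappa+q)w+q(P-w)^+ .$$
For $w\ge P$ this is $B_3(w)\ge0$, (T3). For $w\le P$ the difference of the two sides is $B_3(w)-q(P-w)=B_2(w)$, and we get (T2).

*(C3), needed when $r>E-1-r'$.* Now $d_{jk}=x$, $d_{ik}=y$, $d_{ij}=z$, and as in Step 4 it reads $Qr'\le p+E\tau-(E-1)\mu+pr$. Using $r>E-1-r'$ and $\mu\le p$, it suffices that $(Q+p)r'\le p+E\tau$. Now $\frac pQ=\frac{sq}{1+q}\le\frac s2$ and $\frac{1+s/2}{1+s}\le1$, so
$$(Q+p)r'\le(1+\tfrac s2)\zeta\tau\le\bigl(E-1+s+\tfrac{s^2}2\bigr)\tau\le(E+s)\tau\le E\tau+p,$$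
because $s\tau\le sq=p$. All transitions are checked, and Proposition 2 is proved. $\blacksquare$

## 7. Isosceles triangles with base $1$ and legs $N/2$ (proof of Theorem B)

**Step 1: upper bound.** The purpose is to find $E$ for which (T1), (T2) are equalities on all of $[1,P]$. After normalization $p=q=\frac1{N-1}$, $P=Q=\frac N{N-1}=Np$, $\mu=\frac p2$, $f=g$, $f(kp)=P^k-1$. Choose $E$ with $\kappa=E+(E-1)\frac p2=P^N$, that is, $E=\frac{P^N+p/2}{1+p/2}$. Then $E\in[2,3]$:

* $E\ge2$ means $P^N\ge2+\frac p2$, and $P^N=(1-\frac1N)^{-N}>e>\frac52\ge2+\frac p2$.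
* $E\le3$ means $P^N\le3+p$. For $N=2,3,4,5$ this reads $4\le4$, $3.375\le3.5$, $3.161\le3.33$, $3.052\le3.25$. For $N\ge6$: with $t=N-1$, $(t+1)\ln(1+\frac1t)$ has derivative $\ln(1+\frac1t)-\frac1t<0$, so $P^N$ decreases in $N$, and $1.2^6<3$.

The breakpoints of $f$ are multiples of $p$, so $f$ is linear on $[1,P]=[(N-1)p,Np]$. Both $B_1$ and $B_2$ equal $P(1+f(w))-\kappa w$, which vanishes at both ends: $P\cdot P^{N-1}=\kappa$ and $P\cdot P^N=\kappa P$. (T3) concerns only $w=P=Q$, where $B_3(P)=B_2(P)=0$. By Proposition 2 the ratio is at most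
$$\frac E{E-1}=\frac{P^N+p/2}{P^N-1}=\frac{1+\frac p2P^{-N}}{1-P^{-N}}=R_N,$$
since $P^{-N}=(1-\frac1N)^N$ and $\frac p2P^{-N}=\frac1{2(N-1)}\bigl(\frac{N-1}N\bigr)^N=\frac1{2N}(1-\frac1N)^{N-1}$.

**Step 2: a random adversary.** The purpose is to generalize the phases of Section 1. Use the unscaled sides $d(a,b)=1$, $d(a,c)=d(b,c)=d=\frac N2$, and put $\lambda=1-\frac1N$, $\alpha=R_N$. With $\{s,t\}=\{a,b\}$ and level $m$, the adversary uses the work functions
$$O_s:\ (W(s),W(t),W(c))=(m,m+1,m+d),\qquad Z:\ (W(a),W(b),W(c))=(m,m,m+d).$$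
In both, $\min W=m$. One *run* is the following.

*From $Z$*: request $a$ or $b$ with probability $\frac12$ each. Requesting $b$ raises $W(b)$ to $\min(m+1,m+2d)=m+1$ and gives $O_a$; requesting $a$ gives $O_b$. The level is the same.

*From $O_s$*: first request $t,c,t,c$, which changes nothing ($W(t)\to\min(m+1,m+2d)$, $W(c)\to\min(m+d,m+1+d)$). Then request $s_1=s$, $s_2=t$, $s_3=s,\dots$ alternately. By (1) and induction, the $k$-th of these replaces $W(s_k)=m+k-1$ by $\min(m+k+1,m+2d)=\min(m+k+1,m+N)$. So after $k\le N-1$ of them $W(s_{k+1})=m+k$, $W(s_k)=m+k+1$, $W(c)=m+d$; after $N$ of them $W(a)=W(b)=m+N$, $W(c)=m+d$. After each $k\le N-1$, with probability $\frac1N$, *stop* and request $c$: $W(c)$ becomes $m+k+d$, which is $O_{s_{k+1}}$ at level $m+k$. After $k=N$, request $a,b$ alternately, $2N$ requests in all, written $(ab)^N$. This changes nothing, since $W(c)+d=m+N$. Then request $c$, which gives $Z$ at level $m+N$.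

An initial hole at $a$ or $b$ gives $O_a$ or $O_b$. If it is at $c$, then $W_0=(d,d,0)$, and one request $c$ gives $(d,d,2d)$, which is $Z$.

**Step 3: what the forcing blocks achieve.** The purpose is to show that a block makes the algorithm pay at least as if it moved its hole to a target. Let $V$ be a 1-Lipschitz function of the hole, and let a block lead from hole $u$ to hole $u'$.

*Block $t,c,t,c$, target $s$:* $\text{cost}+V(u')\ge d(u,s)+V(s)$. If the hole visits $s$, then $\text{cost}\ge d(u,s)+d(s,u')$ and $V(u')\ge V(s)-d(s,u')$. Otherwise the hole after the four requests is at $c,t,c,t$, the cost is at least $3d$, and $\text{cost}+V(u')\ge3d-d+V(s)\ge d(u,s)+V(s)$, because $d(t,s)=1\le d$.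

*Block $(ab)^N$, target $c$:* $\text{cost}+V(u')\ge d(u,c)+V(c)$. If the hole visits $c$, argue as before. Otherwise $u\in\{a,b\}$, the hole alternates between $a$ and $b$, the cost is at least $2N-1\ge N=2d$, and $\text{cost}+V(u')\ge2d-d+V(c)=d(u,c)+V(c)$.

**Step 4: values.** The purpose is to assign to each stage and hole position a number that bounds from below the expected future [cost $-\,\alpha\cdot$ level increase] plus final value. Put
$$V_{O_s}(u)=d(u,s),\qquad V_Z(a)=V_Z(b)=\tfrac12,\quad V_Z(c)=d,$$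
and just before the request $s_k$ ($1\le k\le N$) in a run,
$$U_{k-1}(s_k)=C_{k-1},\qquad U_{k-1}(s_{k+1})=C_{k-1}-1,\qquad U_{k-1}(c)=C_{k-1}-d,$$
$$C_{N-1}=N+\tfrac12-\alpha N,\qquad C_{k-1}=1-\tfrac{\alpha k}N+\lambda C_k\quad(1\le k\le N-1).$$
All of these are 1-Lipschitz in the hole; the differences are $\pm1$ between $a,b$ and $d,\ d-1,\ d-\frac12$ to $c$. The level increase is charged at the end of the run. We check, for a lazy algorithm, that each value is at most the expected [step cost + next value $-\,\alpha\cdot$ level increase].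

*At $Z$.* From hole $a$: request $b$ forces no move, next value $V_{O_a}(a)=0$. Request $a$ costs at least $\min(1+0,d+d)=1$ including the next value. The mean is $\frac12=V_Z(a)$. The same holds for $b$. From $c$, both requests leave the hole at $c$, with value $d$.

*Request $s_k$, $k\le N-1$.* Let $t'=s_{k+1}$. After the request the hole is at $u\in\{t',c\}$. With probability $\frac1N$ the run stops. The request $c$ and the new state $O_{t'}$ then yield at least $d(u,t')-\alpha k$: from $t'$ there is no move and value $0$; from $c$ one goes to $t'$ at cost $d$ with value $0$, or to $s_k$ at cost $d$ with value $1$. Otherwise the value is $U_k(u)$. So after the request the value is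
$$A_k(u)=\tfrac1N\bigl(d(u,t')-\alpha k\bigr)+\lambda U_k(u),\qquad A_k(t')=-\tfrac{\alpha k}N+\lambda C_k=C_{k-1}-1,$$
$$A_k(c)=A_k(t')+\tfrac dN-\lambda d=A_k(t')+\tfrac{2d}N-d=A_k(t')+1-d .$$
Hence before the request: from $s_k$ the minimum is $\min(1+A_k(t'),d+A_k(c))=1+A_k(t')=C_{k-1}$; from $t'$ no move, $A_k(t')=C_{k-1}-1$; from $c$ no move, $A_k(c)=C_{k-1}-d$. These equal $U_{k-1}$.

*Request $s_N$.* Before the final request $c$ of the run, the value is $\frac12-\alpha N$ at $a,b$ and $d+\frac12-\alpha N$ at $c$, which is 1-Lipschitz. By the forcing block with target $c$, after the request $s_N$ the value at $u$ is at least $A_N(u)=d(u,c)+d+\frac12-\alpha N$. Let $t'$ be the point of $\{a,b\}$ other than $s_N$. From $s_N$ the minimum is $\min(1+A_N(t'),d+A_N(c))=2d+\frac12-\alpha N=C_{N-1}$; from $t'$ it is $A_N(t')=C_{N-1}\ge C_{N-1}-1$; from $c$ it is $A_N(c)=C_{N-1}-d$. So $U_{N-1}$ is a valid lower bound.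

*Block $t,c,t,c$ at $O_s$.* By Step 3 with $V=U_0$ and $s_1=s$, the value before the block is at least $d(u,s)+C_0$. This equals $V_{O_s}(u)$ exactly if $C_0=0$.

**Step 5: $C_0=0$ is the choice $\alpha=R_N$.** Unrolling,
$$C_0=\sum_{k=1}^{N-1}\lambda^{k-1}\Bigl(1-\frac{\alpha k}N\Bigr)+\lambda^{N-1}\bigl(N+\tfrac12-\alpha N\bigr).$$
Here $\sum_{k=1}^{N-1}\lambda^{k-1}=N(1-\lambda^{N-1})$. The coefficient of $-\alpha$ is $\sum_{k=1}^{N-1}\frac kN\lambda^{k-1}+N\lambda^{N-1}$, the expected number $T$ of alternating requests in a run, and $\mathbb E[T]=\sum_{k=1}^N\Pr(T\ge k)=\sum_{k=1}^N\lambda^{k-1}=N(1-\lambda^N)$. So $C_0=0$ says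
$$0=N(1-\lambda^{N-1})+\lambda^{N-1}(N+\tfrac12)-\alpha N(1-\lambda^N),\qquad\text{i.e.}\quad\alpha=\frac{N+\frac12\lambda^{N-1}}{N(1-\lambda^N)}=R_N .$$

**Step 6: conclusion.** Summing the inequalities of Step 4 over any fixed number of runs, $\mathbb E[\mathrm{cost}]\ge R_N\,\mathbb E[m]-O(1)$ for every on-line algorithm, where $m=\min W=\mathrm{opt}$ at the end. Every run from an $O$-state raises $m$ by at least $1$, and a run from $Z$ leads to an $O$-state, so $\mathbb E[m]\to\infty$. If an algorithm were $\alpha'$-competitive with $\alpha'<R_N$, averaging over the random sequence would give $\mathbb E[\mathrm{cost}]\le\alpha'\mathbb E[m]+C$, a contradiction. With Step 1 this proves Theorem B. $\blacksquare$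

## 8. Reduction of Theorem A to $E=e$

For a general triangle $B_1,B_2,B_3$ cannot be expected to vanish identically, and we do not try to optimize $E$. The number $e$ enters as follows. Let $p,q\to0$. Then $f(kn)=(n+p^2)\frac{Y^k-1}{Y-1}$ by (5), with $Y-1=n+pq$. If $kn\to1$, then $Y^k\to e$ and $f(kn)\to e-1$, so $f(1)\to e-1$ by monotonicity, and $B_2(1)\to e-E$. For very short $z$, condition (T2) therefore leaves no room beyond $E=e$. The claim is that for every actual triangle there is a little room.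

**Proposition 3.** For $E=e$, (T1)–(T3) hold with strict inequality, for every triangle.

**Proof of Theorem A from Propositions 2 and 3.** The functions $f,g$ do not depend on $E$, and $B_1,B_2,B_3$ are continuous in $E$ (through $\kappa$) and in $w$. The intervals $[1,P],[P,Q]$ are compact. So strict inequality at $E=e$ persists for some $E\in(e,3]$. By Proposition 2 the ratio is at most $\frac E{E-1}<\frac e{e-1}$. $\blacksquare$

The rest of the lecture proves Proposition 3. From now on $E=e$ and $\kappa=e+(e-1)\mu=e+(e-1)\omega n$. Since $B_1$ is linear between breakpoints of $g$, and $B_2,B_3$ between breakpoints of $f$, positivity at breakpoints enclosing the interval suffices. When $n=2z\ge\frac12$ only a few breakpoints occur (Section 9). When $n<\frac12$ there are many, and we compare with exponentials (Section 10).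

## 9. Breakpoint values, and triangles with $n\ge\frac12$

**Tools.** For $t\ge0$, $t_0>0$,
$$t^3\ge2t_0t^2-t_0^2t,\qquad t^4\ge3t_0^2t^2-2t_0^3t, \tag{8}$$
since the differences are $t(t-t_0)^2$ and $t(t-t_0)^2(t+2t_0)$. A quadratic $a_0-b_0t+c_0t^2$ with $a_0>0$ and $b_0^2<4a_0c_0$ is positive for all real $t$. In particular, $1-c_1n+c_2n^2>0$ if $4c_2>c_1^2$; for $n\ge0$ we may enlarge $c_1$ or reduce $c_2$ first. Finally, on $[0,\frac12]$, expanding $(\eta-0.2)^2(\frac12-\eta)\ge0$ gives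
$$\eta^3\le0.9\,\eta^2-0.24\,\eta+0.02. \tag{9}$$
Decimals are rounded; the margins of the final comparisons far exceed the rounding.

By (4) and (5): $f(q)=q$, $f(n)=n+p^2$, $f(n+q)=q+P(n+q^2)$, $f(2n)=(1+Y)(n+p^2)$, $f(2n+q)=q+P(1+Y)(n+q^2)$; $g(p)=p$, $g(n)=n+q^2$, $g(n+p)=p+Q(n+p^2)$, $g(2n)=(1+Y)(n+q^2)$, $g(2n+p)=p+Qf(2n)$.

We substitute $q=\theta n$, $p=\eta n$, $pq=\omega n^2$, $Y=1+n+\omega n^2$, and use $\theta^2+\omega=\theta$, $\eta^2+\omega=\eta$. Claims (i)–(viii) hold for all $0\le p\le q\le1$, $q>0$. In each, the plan is: expand in $n$, reduce cubic and quartic terms in $n$ by (8) with a suitable $n_0$, and check $4c_2>c_1^2$ as a polynomial inequality in $\theta$ or $\eta$.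

**(i) $B_2(q)>0$.** We have
$$B_2(q)=1+p+(1+q)q-\kappa q=1+n+q^2-eq-(e-1)\omega nq=1-(e\theta-1)n+\theta^2(1-(e-1)\eta)n^2 .$$
Here
$$4c_2-c_1^2=4(e-1)\theta^3-(4(e-2)+e^2)\theta^2+2e\theta-1 .$$
Its derivative $20.619\,\theta^2-20.524\,\theta+5.437$ has negative discriminant ($421.2<448.3$), so the expression is increasing in $\theta$. At $\theta=\frac12$ it equals $\frac e2+\frac12-\frac{e^2}4=0.0118\ldots>0$.

**(ii) $B_2(n)>0$ and $B_3(n)>0$.** We have $B_2(n)=1+p+(1+q)(n+p^2)-en-(e-1)pq$. Expanding $(1+q)(n+p^2)=p+q+p^2+pq+q^2+p^2q$,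
$$B_2(n)=1-(e-2)p-(e-1)q+p^2+q^2+p^2q-(e-2)pq .$$
With $h=\frac{e-2}2$, $(1+q)(p-h)^2=p^2+p^2q-(e-2)p-(e-2)pq+h^2+h^2q$, so
$$B_2(n)=(1+q)(p-h)^2+q^2-(e-1+h^2)q+1-h^2 .$$
The quadratic in $q$ is positive: $(e-1+h^2)^2\approx3.4124<3.4840\approx4(1-h^2)$. Also $B_3(n)=B_2(n)+q(P-n)=B_2(n)+q(1-q)>0$.

**(iii) $B_3(n+q)>0$.** Since $P+q=1+n$, $B_3(n+q)=Q(1+n)+Y(n+q^2)-(\kappa+q)(n+q)$, that is,
$$(1+\theta n)(1+n)+(1+n+\omega n^2)(n+\theta^2n^2)-\bigl(e+(e-1)\omega n+\theta n\bigr)(1+\theta)n .$$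
Use $\omega(1+\theta)=\theta-\theta^3$. The coefficient of $n$ is $(1+\theta)+1-e(1+\theta)$. That of $n^2$ is $\theta+\theta^2+1-(e-1)(\theta-\theta^3)-\theta-\theta^2$. That of $n^3$ is $\theta^2+\omega=\theta$. So
$$B_3(n+q)=1-n[(e-2)+(e-1)\theta]+n^2[1-(e-1)\theta+(e-1)\theta^3]+\theta n^3+\omega\theta^2n^4. \tag{10}$$
Drop the last term and use (8) with $n_0=\frac34$, that is, $n^3\ge1.5n^2-0.5625n$:
$$c_1=0.71828+2.28078\,\theta,\qquad c_2=1-0.21828\,\theta+1.71828\,\theta^3,$$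
$$4c_2-c_1^2=3.48407-4.14962\,\theta-5.20197\,\theta^2+6.87313\,\theta^3\ge3.48407-8.22470\,\theta+5.38265\,\theta^2>0,$$
by (8) with $t_0=0.77$; the last step holds as $67.65<75.01$.

**(iv) $B_2(n+q)>0$.** Here $B_2(n+q)=B_3(n+q)-q(P-n-q)=B_3(n+q)-q(1-2q)=B_3(n+q)-\theta n+2\theta^2n^2$. Use (10) without its $n^4$ term and (8) with $n_0=0.65$ ($n^3\ge1.3n^2-0.4225n$):
$$c_1=0.71828+3.14078\,\theta,\qquad c_2=1-0.41828\,\theta+2\theta^2+1.71828\,\theta^3,$$
$$4c_2-c_1^2=3.48407-6.18506\,\theta-1.86451\,\theta^2+6.87313\,\theta^3\ge3.48407-9.08896\,\theta+7.07055\,\theta^2>0$$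
($t_0=0.65$; $82.61<98.53$).

**(v) $B_3(2n)>0$.** We have $B_3(2n)=Y+Q(1+Y)(n+p^2)-2(\kappa+q)n$, that is,
$$B_3(2n)=Y+Q(2+n+\omega n^2)(n+\eta^2n^2)-2\bigl(e+(e-1)\omega n+\theta n\bigr)n .$$
Since $\theta+\eta^2=1-\omega$ and $\theta\eta^2=\omega\eta$, $(1+\theta n)(1+\eta^2n)=1+(1-\omega)n+\omega\eta n^2$. Then
$$n(2+n+\omega n^2)\bigl(1+(1-\omega)n+\omega\eta n^2\bigr)=2n+(3-2\omega)n^2+(1+2\omega\eta)n^3+\omega(1+\eta^2)n^4+\omega^2\eta n^5,$$
where the $n^4$ coefficient is $\omega\eta+\omega(1-\omega)=\omega(1+\eta^2)$. Adding $Y=1+n+\omega n^2$ and subtracting the last product, the $n^2$ coefficient is $\omega+3-2\omega-2(e-1)\omega-2\theta=1+2\eta-(2e-1)\omega$, so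
$$B_3(2n)=1-(2e-3)n+[1+2\eta-(2e-1)\omega]n^2+(1+2\omega\eta)n^3+\omega(1+\eta^2)n^4+\omega^2\eta n^5. \tag{11}$$
Keep only $\omega n^4$ of the last two terms and use (8) with $n_0=\frac58$: $n^3\ge1.25n^2-0.390625n$, $n^4\ge1.171875n^2-0.48828125n$. First,
$$c_1=2.827189+\omega(0.488281+0.78125\,\eta)\le2.8272+0.5158\,\eta,$$
because $\omega=\eta(1-\eta)$ and $(1-\eta)(0.488281+0.78125\eta)$ has maximum $0.51575$, at $\eta=0.1875$. Second, with $\omega=\eta-\eta^2$ and $\omega\eta=\eta^2-\eta^3$,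
$$c_2=2.25+2\eta-3.264689\,\omega+2.5\,\omega\eta=2.25-1.264689\,\eta+5.764689\,\eta^2-2.5\,\eta^3 .$$
Hence, by (9),
$$4c_2-c_1^2\ge1.0069-7.9753\,\eta+22.7927\,\eta^2-10\,\eta^3\ge0.8069-5.5753\,\eta+13.7927\,\eta^2>0\quad(31.09<44.51).$$

**(vi) $B_2(2n)>0$.** $B_2(2n)=B_3(2n)-q(1+p-2n)=B_3(2n)-\theta n+\theta(2-\eta)n^2=B_3(2n)-\theta n+\theta(1+\theta)n^2$. Since $1+2\eta+\theta+\theta^2=3-\theta+\theta^2=3-\omega$, (11) gives
$$B_2(2n)=1-(2e-3+\theta)n+(3-2e\omega)n^2+(1+2\omega\eta)n^3+\omega(1+\eta^2)n^4+\omega^2\eta n^5 .$$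
Again keep only $\omega n^4$ and take $n_0=0.55$: $n^3\ge1.1n^2-0.3025n$, $n^4\ge0.9075n^2-0.33275n$. With $\theta=1-\eta$,
$$c_1=3.739064-\eta+\omega(0.33275+0.605\,\eta)\le3.7391-0.6365\,\eta,$$
since $(1-\eta)(0.33275+0.605\eta)\le0.3634$ (maximum at $\eta=0.225$), and
$$c_2=4.1-4.529064\,\omega+2.2\,\omega\eta=4.1-4.529064\,\eta+6.729064\,\eta^2-2.2\,\eta^3 .$$
So, by (9),
$$4c_2-c_1^2\ge2.4191-13.3564\,\eta+26.5111\,\eta^2-8.8\,\eta^3\ge2.2431-11.2444\,\eta+18.5911\,\eta^2>0\quad(126.5<166.8).$$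

**(vii) $B_3(2n+q)>0$.** With $P+q=1+n$,
$$B_3(2n+q)=Q(1+n)+Y(1+Y)(n+q^2)-\bigl(e+(e-1)\omega n+\theta n\bigr)(2+\theta)n,$$
and $Y(1+Y)=(1+n+\omega n^2)(2+n+\omega n^2)=2+3n+(1+3\omega)n^2+2\omega n^3+\omega^2n^4$. With $\omega(2+\theta)=2\theta-\theta^2-\theta^3$ the coefficients are

* $n$: $(1+\theta)+2-e(2+\theta)=-(2e-3)-(e-1)\theta$;
* $n^2$: $\theta+3+2\theta^2-(e-1)(2\theta-\theta^2-\theta^3)-2\theta-\theta^2=3-(2e-1)\theta+e\theta^2+(e-1)\theta^3$;
* $n^3$: $1+3\omega+3\theta^2=1+3\theta$;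
* $n^4$: $2\omega+\theta^2(1+3\omega)=2\theta-\theta^2+3\omega\theta^2\ge\theta$;

and the coefficients of $n^5,n^6$ (namely $\omega^2+2\omega\theta^2$ and $\omega^2\theta^2$) are $\ge0$. Use (8) with $n_0=\frac12$: $n^3\ge n^2-\frac14n$, $n^4\ge\frac34n^2-\frac14n$. Then
$$c_1=2e-2.75+e\theta,\qquad c_2=4+(4.75-2e)\theta+e\theta^2+(e-1)\theta^3,$$
$$4c_2-c_1^2=8.78237-17.35193\,\theta+3.48407\,\theta^2+6.87313\,\theta^3\ge8.78237-21.21807\,\theta+13.79376\,\theta^2>0$$
($t_0=\frac34$; $450.3<484.5$).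

**(viii) $B_1(n+p)>0$.** $B_1(n+p)=P\bigl(1+p+Q(n+p^2)\bigr)-\kappa(n+p)=P^2+Y(n+p^2)-(e+(e-1)\omega n)(1+\eta)n$. With $P^2=1+2\eta n+\eta^2n^2$, $Y(n+p^2)=n+(1+\eta^2)n^2+(\eta^2+\omega)n^3+\omega\eta^2n^4$ and $\omega(1+\eta)=\eta-\eta^3$, this equals
$$1-n[(e-1)+(e-2)\eta]+n^2[1-(e-1)\eta+2\eta^2+(e-1)\eta^3]+\eta n^3+\omega\eta^2n^4 .$$
Drop the last term and take $n_0=0.85$ ($n^3\ge1.7n^2-0.7225n$):
$$c_1=1.71828+1.44078\,\eta,\qquad c_2=1-0.01828\,\eta+2\eta^2+1.71828\,\eta^3,$$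
$$4c_2-c_1^2=1.0475-5.0245\,\eta+5.9241\,\eta^2+6.8731\,\eta^3\ge1.0475-5.6431\,\eta+10.0480\,\eta^2>0$$
($t_0=0.3$; $31.85<42.10$).

**(ix) The remaining values of $B_1$.** By (7), $B_1-B_2=Pg-Qf$. Now
$$Pg(n)-Qf(n)=(1+p)(n+q^2)-(1+q)(n+p^2)=(q^2-p^2)-(q-p)n+pq(q-p)=pq(q-p)\ge0,$$
so $B_1(n)\ge B_2(n)>0$. Likewise $B_1(2n)-B_2(2n)=(1+Y)pq(q-p)\ge0$, so $B_1(2n)>0$. Finally $1+g(2n+p)=P+Qf(2n)=B_2(2n)+2\kappa n$, so
$$B_1(2n+p)=P\bigl(B_2(2n)+2\kappa n\bigr)-\kappa(2n+p)=PB_2(2n)+\kappa p(2n-1),$$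
which is positive if $n\ge\frac12$.

**Case $n\ge1$.**

*(T1).* $[1,P]\subset[p,n+p]$, with breakpoints $p,n,n+p$. $B_1(n),B_1(n+p)>0$ by (ix), (viii). Since $q\le1$, $\theta=\frac q{p+q}\le\frac1{1+p}$, so
$$B_1(p)=P^2-\kappa p=1-(e-2)p+p^2-(e-1)\theta p^2\ge1-(e-2)p-\frac{p^2((e-2)-p)}{1+p}.$$
If $p\ge e-2$ this is at least $1-(e-2)>0$. Otherwise, as $p^2((e-2)-p)\le\frac4{27}(e-2)^3$, it is at least $1-(e-2)^2-\frac4{27}(e-2)^3>0.4$.

*(T2).* $q\ge\frac n2\ge\frac12$, so $P\le p+2q=n+q$ and $[1,P]\subset[q,n+q]$, with breakpoints $q,n,n+q$: use (i), (ii), (iv).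

*(T3).* $n\le1+p=P$ and $Q=1+q\le n+q$, so $[P,Q]\subset[n,n+q]$: use (ii), (iii).

**Case $\frac12\le n<1$.** Now $1\le2n$.

*(T1).* $[1,P]\subset[n,2n+p]$, breakpoints $n,n+p,2n,2n+p$: use (viii), (ix).

*(T2).* $[1,P]\subset[n,2n+q]$, breakpoints $n,n+q,2n,2n+q$: use (ii), (iv), (vi), and $B_2(2n+q)=B_3(2n+q)-q(P-2n-q)=B_3(2n+q)+q(p+3q-1)>0$, as $p+3q=n+2q\ge2n\ge1$.

*(T3).* $[P,Q]\subset[n,2n+q]$: use (ii), (iii), (v), (vii).

## 10. Exponential minorants, and triangles with $n<\frac12$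

Put $\delta=\theta-\eta=\frac{q-p}n\in[0,1]$, so $\theta=\frac{1+\delta}2$, $\eta=\frac{1-\delta}2$, $\omega=\frac{1-\delta^2}4\le\frac14$. The recursion (5) multiplies by $Y$ over a period $n$, which suggests comparison with $e^{Lv}$ for
$$L=\frac{\ln Y}n,\qquad\Lambda=\frac1L,\qquad A=e^{Lp}.$$
Put also
$$\varepsilon=\frac{q(q-p)}{n+pq}=\frac{\theta\delta n}{1+\omega n},\qquad\gamma=1+\varepsilon=\frac{n+q^2}{n+pq},\qquad D=\gamma+p=P+\varepsilon,\qquad\varphi=\frac DQ .$$
From $n+q^2+p(n+pq)=(1+q)(n+p^2)$ (both sides differ by $q^2-p^2-(q-p)n=0$) we get $\varphi=\frac{n+p^2}{n+pq}$. From the same identity with $p,q$ exchanged, $q+\varphi=P\gamma$. Also $L\le1$, because $Y=(1+p)(1+q)\le e^n$.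

**Step 1: $f$ and $g$ lie above explicit exponentials.** The key is the claim
$$\gamma(A-1)\ge p. \tag{12}$$
It is trivial if $p=0$. Let $p>0$. As $\ln A=\frac pn(\ln P+\ln Q)$,
$$\ln A-\ln P=\frac{p\ln Q-q\ln P}n,\qquad\text{i.e.}\qquad A=P\exp\Bigl(-\mu\Bigl(\frac{\ln P}p-\frac{\ln Q}q\Bigr)\Bigr). \tag{13}$$
For $u\ge0$, $\ln(1+u)\le\frac{u(2+u)}{2(1+u)}=\frac12\bigl(1+u-\frac1{1+u}\bigr)$: both sides vanish at $0$, and the derivative $\frac12\bigl(1+\frac1{(1+u)^2}\bigr)$ is at least $\frac1{1+u}$. Hence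
$$-\Bigl(\frac{\ln(1+u)}u\Bigr)'=\frac{\ln(1+u)}{u^2}-\frac1{u(1+u)}\le\frac{2+u}{2u(1+u)}-\frac1{u(1+u)}=\frac1{2(1+u)} .$$
Integrating from $p$ to $q$, $\frac{\ln P}p-\frac{\ln Q}q\le\frac12\ln\frac QP\le\frac{q-p}{2P}$, so $A\ge P\bigl(1-\frac{\mu(q-p)}{2P}\bigr)=P-\frac{\mu(q-p)}2$. The claim is $A-1\ge\frac p\gamma=p-\frac{p\varepsilon}{1+\varepsilon}$, and it follows if
$$\frac{p\varepsilon}{1+\varepsilon}=\frac{pq(q-p)}{n+q^2}\ge\frac{pq(q-p)}{2n}=\frac{\mu(q-p)}2 .$$
This is true since $q^2\le q\le n$.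

Now let $F=f+\varphi$ and $G=g+\gamma$. Since $(Y-1)\varphi=n+p^2$ and $(Y-1)\gamma=n+q^2$, (5) gives $F(v+n)=YF(v)$ and $G(v+n)=YG(v)$. Next, $F(0)=\varphi$ and $F(q)=q+\varphi=P\gamma$. As $e^{Lq}=Y/A$, we have $\varphi e^{Lq}=DP/A$, so $F(q)\ge\varphi e^{Lq}$ is equivalent to $\gamma A\ge D=\gamma+p$, that is, to (12). So $F\ge\varphi e^{Lv}$ at $0$ and $q$, and by periodicity at all breakpoints of $f$. A piecewise linear function that lies above a convex function at its breakpoints lies above it everywhere. Thus $F(v)\ge\varphi e^{Lv}$ for all $v\ge0$. Similarly $G(0)=\gamma\ge\frac DA$ by (12), and $G(p)=\gamma+p=D=\frac DAe^{Lp}$, so $G(v)\ge\frac DAe^{Lv}$. Inserting these in (7), with $Q\varphi=D=P+\varepsilon$,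
$$B_2(w)\ge De^{Lw}-\varepsilon-\kappa w,\quad B_3(w)\ge De^{Lw}+\chi-(\kappa+q)w,\quad P(1+g(w))\ge\tfrac PADe^{Lw}-P\varepsilon, \tag{14}$$
where $\chi=QP-D=qP-\varepsilon\ge0$, because $\varepsilon\le\theta\delta n=q\delta\le q$.

**Step 2: a tangent-line lemma.** The purpose is to turn (14) into inequalities without $w$.

**Lemma 4.** If $D,X>0$ and $eD(X+c)>X^2$, then $De^u+c>Xu$ for all real $u$.

*Proof.* The minimum of $De^u-Xu$ is attained at $u=\ln\frac XD$ and equals $X(1-\ln\frac XD)=-X\ln\frac X{eD}\ge X-\frac{X^2}{eD}>-c$, by $\ln s\le s-1$. $\square$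

With $u=Lw$, $X=\kappa\Lambda$, $X_3=(\kappa+q)\Lambda$, conditions (T2), (T3) hold strictly if
$$(S2)\ \ eD>\frac{X^2}{X-\varepsilon}=X+\varepsilon+\frac{\varepsilon^2}{X-\varepsilon},\qquad(S3)\ \ eD>\frac{X_3^2}{X_3+\chi}=X_3-\chi+\frac{\chi^2}{X_3+\chi}$$
(with $X>\varepsilon$, see Step 3).

**Step 3: an upper bound for $\Lambda$ and $X$.** For $s\ge0$, $\ln(1+s)\ge\frac{3s(2+s)}{6+6s+s^2}$: both sides vanish at $0$, and the derivative of the difference is
$$\frac1{1+s}-\frac{36+36s+12s^2}{(6+6s+s^2)^2}=\frac{s^4}{(1+s)(6+6s+s^2)^2}\ge0,$$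
because $(6+6s+s^2)^2=36+72s+48s^2+12s^3+s^4$ and $(1+s)(36+36s+12s^2)=36+72s+48s^2+12s^3$. Hence, using $\frac1{1+s/2}\le1-\frac s2+\frac{s^2}4$,
$$\frac1{\ln(1+s)}\le\frac{6+6s+s^2}{3s(2+s)}=\frac1s+\frac13+\frac1{3(2+s)}\le\frac1s+\frac12-\frac s{12}\Bigl(1-\frac s2\Bigr).$$
Take $s=Y-1=n(1+\omega n)\in[n,0.5625]$. As $s(1-\frac s2)$ increases on $[0,1]$, it is at least $n(1-\frac n2)\ge\frac34n$. Since $\Lambda=n/\ln Y$,
$$\Lambda\le\bar\Lambda:=\frac1{1+\omega n}+\frac n2-\frac{n^2}{16}.$$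
Now $\kappa=e(1+\omega n)-\omega n$, so $\frac\kappa{1+\omega n}=e-\frac{\omega n}{1+\omega n}\le e-\omega n+\omega^2n^2$. Multiplying out $\kappa(\frac n2-\frac{n^2}{16})$ and dropping $-\frac{(e-1)\omega n^3}{16}$,
$$X\le\kappa\bar\Lambda\le\bar X:=e+n\bigl(\tfrac e2-\omega\bigr)+n^2\xi,\qquad\xi=\omega^2+\tfrac{(e-1)\omega}2-\tfrac e{16}.$$
Also $X\ge e$ (as $\Lambda\ge1$, $\kappa\ge e$) and $\varepsilon\le\theta\delta n\le n<\frac12$. Finally $\bar X-e\ge n\bigl(\frac e2-\frac14\bigr)-\frac e{16}n^2\ge n(1.109-0.085)\ge n\ge\varepsilon$.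

**Step 4: (S2).** $X+\varepsilon+\frac{\varepsilon^2}{X-\varepsilon}$ has derivative $1-\frac{\varepsilon^2}{(X-\varepsilon)^2}>0$ for $X>2\varepsilon$, and $X\ge e>2\varepsilon$, so we may replace $X$ by $\bar X$. Then $\frac{\varepsilon^2}{\bar X-\varepsilon}\le\frac{\varepsilon^2}e$. Since $eD=e+e\eta n+e\varepsilon$ and $\theta\delta n(1-\omega n)\le\varepsilon\le\theta\delta n$,
$$eD-\bar X-\varepsilon\ge n\mathcal L(\delta)-n^2[\xi+(e-1)\omega\theta\delta], \tag{15}$$
$$\mathcal L=e\eta+(e-1)\theta\delta-\tfrac e2+\omega=\tfrac14-\tfrac\delta2+\bigl(\tfrac e2-\tfrac34\bigr)\delta^2,$$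
where $\theta\delta=\frac{\delta+\delta^2}2$ was used. So (S2) follows from
$$\mathcal L(\delta)>n\bigl[\xi+(e-1)\omega\theta\delta+\theta^2\delta^2/e\bigr].$$
We bound the bracket. With $\omega^2\le\frac\omega4$, $\xi\le\omega(\frac e2-\frac14)-\frac e{16}\le0.1074-0.2772\,\delta^2$. Next, $(e-1)\omega\theta\delta=\frac{e-1}8(\delta+\delta^2-\delta^3-\delta^4)$ with $\frac{e-1}8=0.214785$. Last, $\theta^2\delta^2/e=\frac1{4e}(\delta^2+2\delta^3+\delta^4)$ with $\frac1{4e}=0.09197$. Carrying the unrounded coefficients, the bracket is at most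
$$0.1074+0.2148\,\delta+0.0295\,\delta^2-0.0308\,\delta^3-0.1228\,\delta^4\le0.1074+0.2443\,\delta .$$
As $n<\frac12$, it suffices that $\mathcal L-\frac12(0.1074+0.2443\delta)\ge0.1963-0.6222\,\delta+0.6091\,\delta^2>0$, which holds: $0.3872<0.4782$. So (S2) and hence (T2) hold strictly.

**Step 5: (S3).** $X_3-\chi+\frac{\chi^2}{X_3+\chi}$ has derivative $1-\frac{\chi^2}{(X_3+\chi)^2}\ge0$ in $X_3$, and $X_3\le\bar X_3:=\bar X+q\bar\Lambda$, so we may replace $X_3$ by $\bar X_3$.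

We need a lower bound for $\bar X_3$. For $0\le u\le\frac12$, $\ln(1+u)\le u-\frac{u^2}3$, since the difference has derivative $u(\frac1{1+u}-\frac23)\ge0$. So $L\le1-\frac{p^2+q^2}{3n}\le1-\frac n6$ and $\Lambda\ge1+\frac n6$. With $\kappa\ge e$, $q\ge\frac n2$: $\bar X_3\ge X_3\ge(e+\frac n2)(1+\frac n6)\ge e+0.95n$.

Since $q\bar\Lambda-\chi=q(\bar\Lambda-P)+\varepsilon$, (S3) follows from
$$eD-\bar X-\varepsilon>q(\bar\Lambda-P)+\frac{\chi^2}{e+0.95n}.$$
For the first term on the right, use $\frac1{1+\omega n}\le1-\omega n+\omega^2n^2$ and $\omega^2\le\frac1{16}$: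
$$\bar\Lambda-P\le n\bigl(\tfrac12-\omega-\eta\bigr)+n^2\bigl(\omega^2-\tfrac1{16}\bigr)\le n\bigl(-\tfrac14+\tfrac\delta2+\tfrac{\delta^2}4\bigr).$$
For the second, use $\varepsilon\ge\theta\delta n(1-\omega n)$ and $1-\delta=2\eta$:
$$\chi\le\theta n[1+\eta n-\delta+\delta\omega n]=\omega n[2+n(1+\delta\theta)]\le nZ,\qquad Z=\omega\bigl(\tfrac52+\tfrac{\delta\theta}2\bigr).$$
By (15), after dividing by $n$, it suffices that $\mathcal L>nK+\frac{nZ^2}{e+0.95n}$, where
$$K=\xi+(e-1)\omega\theta\delta+\theta\bigl(-\tfrac14+\tfrac\delta2+\tfrac{\delta^2}4\bigr).$$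
Its three parts are
$$\xi=0.107393-0.339785\,\delta^2+0.0625\,\delta^4,\qquad(e-1)\omega\theta\delta=0.214785(\delta+\delta^2-\delta^3-\delta^4),$$
$$\theta\bigl(-\tfrac14+\tfrac\delta2+\tfrac{\delta^2}4\bigr)=\tfrac18(-1+\delta+3\delta^2+\delta^3),$$
so
$$K=-0.0176+0.339785\,\delta+0.25\,\delta^2-0.089785\,\delta^3-0.152285\,\delta^4 .$$
Let $R$ be $K$ without its constant. On $[0,1]$, $R\ge0$, because $0.25\,\delta^2\ge(0.089785+0.152285)\delta^2$. So $nK\le nR\le\frac12R$. Also $\frac n{e+0.95n}\le\frac{0.5}{e+0.475}\le0.1566$, and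
$$0\le Z=\frac{(1-\delta^2)(10+\delta+\delta^2)}{16}=\frac{10+\delta-9\delta^2-\delta^3-\delta^4}{16}\le\frac{10+\delta-9\delta^2}{16},$$
so $Z^2\le\frac{100+20\delta-179\delta^2-18\delta^3+81\delta^4}{256}$. So it suffices that $\mathcal L-\frac12R-0.1566\cdot\frac{100+20\delta-179\delta^2-18\delta^3+81\delta^4}{256}>0$, which follows from
$$0.18882-0.68213\,\delta+0.59363\,\delta^2+0.05590\,\delta^3+0.02659\,\delta^4>0 .$$
By (8) with $t_0=\frac12$ ($\delta^3\ge\delta^2-\frac14\delta$, $\delta^4\ge\frac34\delta^2-\frac14\delta$) the left side is at least $0.18882-0.70276\,\delta+0.66947\,\delta^2$, which is positive: $0.49388<0.50563$. So (T3) holds strictly.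

**Step 6: (T1).** The purpose is to deduce (T1) from (S2). By Step 4 and Lemma 4, $De^{Lw}>\kappa w+\varepsilon$ for all $w$. By (14),
$$B_1(w)>\tfrac PA(\kappa w+\varepsilon)-P\varepsilon-\kappa w=\tfrac1A\bigl[(P-A)\kappa w-P\varepsilon(A-1)\bigr].$$
It remains to see that the bracket is $\ge0$ for $w\ge1$. If $p=0$, then $P=A=1$ and it is $0$. If $p=q$, then $A=Y^{1/2}=P$ and $\varepsilon=0$, so it is $0$.

Let $0<p<q$. From $\ln(1+u)\ge\frac{2u}{2+u}$ (the difference has derivative $\frac{u^2}{(1+u)(2+u)^2}\ge0$),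
$$-\Bigl(\frac{\ln(1+u)}u\Bigr)'\ge\frac2{u(2+u)}-\frac1{u(1+u)}=\frac1{(1+u)(2+u)} .$$
The right side is convex, as a product of positive decreasing convex functions, so its integral over $[p,q]$ is at least $(q-p)$ times its value at the midpoint $\frac n2$. With (13),
$$\frac PA-1\ge\ln\frac PA=\mu\Bigl(\frac{\ln P}p-\frac{\ln Q}q\Bigr)\ge\frac{\mu(q-p)}{(1+\frac n2)(2+\frac n2)} .$$
In particular $P\ge A$, so the bracket is smallest at $w=1$. On the other side, $A-1\le A\ln A=ApL$ and $\varepsilon=\frac{q(q-p)}{n(1+\mu)}$, so $P\varepsilon(A-1)\le PAL\,\frac{\mu(q-p)}{1+\mu}$. Hence it suffices that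
$$\kappa(1+\mu)\ge PL\bigl(1+\tfrac n2\bigr)\bigl(2+\tfrac n2\bigr).$$
By Step 5, $L\le1-\frac n6$, so
$$L\bigl(1+\tfrac n2\bigr)\bigl(2+\tfrac n2\bigr)\le\bigl(1-\tfrac n6\bigr)\bigl(2+\tfrac32n+\tfrac14n^2\bigr)=2+\tfrac76n-\tfrac{n^3}{24}\le2+\tfrac76n\le2.5834 .$$
And $\kappa(1+\mu)=(e+(e-1)\mu)(1+\mu)\ge e+(2e-1)\mu\ge e+2.218\,p$, as $\mu=\theta p\ge\frac p2$. Since $p\le\frac n2\le\frac14$,
$$e+2.218\,p-2.5834(1+p)\ge0.134-0.366\,p>0 .$$
So (T1) holds strictly for $n<\frac12$ as well. With Section 9 this proves Proposition 3, and with it Theorem A. $\blacksquare$
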